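# The polynomial $x^n+y^n-(x+y-1)^n-1$ and its factors over an algebraically closed field

## 1. Three lines and, one would guess, nothing else

Throughout, $p\ge 5$ is a prime and
$$P_n(x,y)=x^n+y^n-(x+y-1)^n-1 .$$
Put $x=1$: the terms cancel in pairs, so $x-1$ divides $P_n$. By symmetry $y-1$ divides it too. If $n$ is odd and $y=-x$, then $x^n+y^n=0$ and $(x+y-1)^n=-1$, so $x+y$ divides $P_n$. Does anything else factor?

The answer one would first guess is: no. After these three lines are removed, what remains should be irreducible. The talk "Value sets of sparse polynomials" (http://www.math.canterbury.ac.nz/~f.voloch/Pdfs/sparse-talk.pdf) states this guess over $\overline{\mathbb F}_p$ as a conjecture for $4\le n<p$, with one exponent removed, $n=(p+1)/2$. We shall first see on small cases why an exponent has to be removed, and then prove that the conjecture is true.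

Since we want to compute by hand, we choose good coordinates. Homogenize: $P_n^h=x^n+y^n-(x+y-z)^n-z^n$. The four quantities raised to the $n$-th power satisfy $x+y=(x+y-z)+z$. So put
$$s=x+y,\qquad a=x-y,\qquad b=2z-x-y ,$$
an invertible linear change because $2\ne0$. Then $x,y=\frac{s\pm a}2$ and $z,\;x+y-z=\frac{s\pm b}2$. In $(s+a)^n+(s-a)^n$ only even powers of $a$ survive, and the same holds for $b$, so
$$P_n^h=2^{1-n}\sum_{k\ge1}\binom n{2k}s^{n-2k}\,(a^{2k}-b^{2k}). \tag{1}$$
Let $d=\lfloor n/2\rfloor$ and $\varepsilon=n-2d\in\{0,1\}$. Each summand is divisible by $a^2-b^2$ and by $s^{\varepsilon}$, so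
$$P_n^h=2^{1-n}(a^2-b^2)\,s^{\varepsilon}H,\qquad H=\sum_{k=1}^{d}\binom n{2k}s^{2d-2k}\,\frac{a^{2k}-b^{2k}}{a^2-b^2}. \tag{2}$$
Here $a^2-b^2=(2x-2z)(2z-2y)=-4(x-z)(y-z)$ and $s=x+y$. The three lines are visible, and the question is about the form $H$, of degree $2d-2$ when $\binom n{2d}\neq 0$.

Now the small cases, for $n<p$.

* For $n=2,3$ we have $d=1$ and $H$ is constant: $P_2=-2(x-1)(y-1)$ and $P_3=-3(x-1)(y-1)(x+y)$. From now on $n\ge4$.
* For $n=4$, $H=6s^2+a^2+b^2$. For $n=5$, $H=5(2s^2+a^2+b^2)$. Both are nondegenerate quadratic forms in three variables, hence irreducible. (A product of two linear forms has rank at most $2$.)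
* For $n=6$, setting $s=1$, $H(1,a,b)=a^4+a^2b^2+b^4+15(a^2+b^2)+15$. Could this be a difference of squares $(a^2+b^2+m)^2-a^2b^2$? The quartic terms agree; the rest requires $2m=15$ and $m^2=15$, so $225=60$, that is, $165=3\cdot5\cdot11=0$. Since $p>6$, this happens exactly for $p=11$, with $m=2$. Then
$$H(1,a,b)=(a^2+b^2+2-ab)(a^2+b^2+2+ab)\qquad(p=11,\ n=6),$$
and the guess fails.
* For $n=7$, $H(1,a,b)=7\big[a^4+a^2b^2+b^4+5(a^2+b^2)+3\big]$. The same attempt requires $2m=5$ and $m^2=3$, so $25=12$, that is, $p=13$. The guess fails for $(p,n)=(13,7)$.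

In both failures $2n-1=p$. The range $n<p$ also matters. For $p=5$ and $n=6$ the coefficients $15$ vanish, and $H=a^4+a^2b^2+b^4=(a^6-b^6)/(a^2-b^2)$ is a product of four linear forms.

## 2. Statements: the integer $2n-1$ decides

**Conventions.** $F$ is an algebraically closed field of characteristic $0$ or $p\ge5$. Let $n\ge4$, with $n<p$ if $\operatorname{char}F=p$. As above, $d=\lfloor n/2\rfloor\ge2$ and $\varepsilon=n-2d$, so $2d\le n$. We use constantly that $1,2,\dots,n$ are nonzero in $F$, and that $2$ and $3$ are invertible. Whenever $P_n\ne0$, let $Q$ denote what is left of $P_n$ after all factors $x-1$, $y-1$, $x+y$ have been divided out. It is defined up to a constant.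

In characteristic $p$, $2n-1$ is odd and $7\le 2n-1\le 2p-3$. The only odd multiple of $p$ below $2p$ is $p$ itself, so
$$2n-1=0\ \text{in }F\iff n=(p+1)/2 .$$
In characteristic $0$, $2n-1\ne0$ always.

**Theorem 1.** If $2n-1\ne0$ in $F$, then $P_n=c\,(x-1)(y-1)(x+y)^{\varepsilon}Q$ with $c\in F^*$ and $Q$ irreducible of degree $2d-2\ge2$. In particular, with $F=\overline{\mathbb F}_p$, the conjecture holds: for every prime $p\ge5$ and $4\le n<p$, $n\ne(p+1)/2$, the polynomial $Q$ is irreducible over $\overline{\mathbb F}_p$.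

**Theorem 2.**

* (a) If $\operatorname{char}F=p$ and $n=(p+1)/2\ge4$, then $Q$ is a product of $d-1$ pairwise non-proportional irreducible quadratic polynomials. Hence, for $4\le n<p$, $Q$ is reducible if and only if $n=(p+1)/2$ and $p\ge11$. (For $p=7$, $n=4$, $Q$ is an irreducible conic.)
* (b) In characteristic $0$, $Q$ is irreducible for every $n\ge4$.
* (c) In characteristic $p\ge5$ the bound $n<p$ cannot be extended: $P_p=0$, and $P_{p+1}$ is a product of linear polynomials, with $Q$ a product of $p-1$ of them.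

Part (b) is Theorem 1 in characteristic $0$, because $2n-1\neq 0$ there. Sections 3 to 8 prove Theorem 1; Sections 9 and 10 prove (a) and (c).

## 3. Singular points, and roots of unity modulo $p$

A sensible first approach to irreducibility is Bézout's theorem. If $H=H_1H_2$ with both factors of positive degree, the curves $H_1=0$ and $H_2=0$ meet in the projective plane, and every common point is a singular point of $H=0$. So if $H=0$ is smooth, $H$ is irreducible.

Where is $P_n^h=0$ singular? Its partial derivatives vanish exactly when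
$$x^{n-1}=y^{n-1}=z^{n-1}=(x+y-z)^{n-1}.$$
If $x+y-z=0$, all coordinates vanish, which is no point. Otherwise scale so that $x+y-z=1$. Then $x=\omega_1$, $y=\omega_2$, $z=\omega_3$ are $(n-1)$-th roots of unity with
$$\omega_1+\omega_2=1+\omega_3 .$$
Some solutions lie on our three lines: $\omega_2=1,\ \omega_1=\omega_3$ (the line $x=z$), $\omega_1=1,\ \omega_2=\omega_3$ (the line $y=z$), and $\omega_3=-1,\ \omega_1=-\omega_2$ (the line $x+y=0$). Over $\mathbb C$ there are no others, because two complex numbers of absolute value $1$ are determined, up to order, by their sum if that sum is nonzero.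

In characteristic $p$ this last argument is not available, and its conclusion is false. Take $p=31$, $n=11$, so that $2n-1=21\ne0$ in $F$. Since $2^5=32=1$ in $\mathbb F_{31}$, the elements $4$, $-1$, $2$ are all tenth roots of unity, and $4+(-1)=1+2$. So all partial derivatives of $P_{11}^h$ vanish at $(x:y:z)=(4:-1:2)$, and the point lies on the curve, since $4^{11}+(-1)^{11}-1-2^{11}=4-1-1-2=0$. It lies on none of the three lines: $4\ne2$, $-1\ne2$, $4-1\ne0$. The product of the three linear factors is nonzero there, so $H$ and its partial derivatives vanish at this point: the curve $H=0$ is singular. Yet Theorem 1 says that $H$ is irreducible here. To continue along this road one would have to control the solutions of $\omega_1+\omega_2=1+\omega_3$ in roots of unity modulo $p$; smoothness is simply not there.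

We use instead the shape of (2), in which the variables $a$ and $b$ are separated. Define
$$g(v)=\sum_{k=0}^d\binom n{2k}v^k,\qquad u(a)=g(a^2)=\tfrac12\big((1+a)^n+(1-a)^n\big),\qquad \Phi(v,v')=\frac{g(v)-g(v')}{v-v'} .$$
Then $\deg g=d$ with leading coefficient $c_d=\binom n{2d}\in\{1,n\}$, which is nonzero, and by (2)
$$H(1,a,b)=\Phi(a^2,b^2).$$

**Step: it suffices to show that $\Phi(a^2,b^2)$ is irreducible in $F[a,b]$.** We have $H(0,a,b)=c_d\frac{a^{2d}-b^{2d}}{a^2-b^2}\ne0$, so $s\nmid H$. For a form not divisible by $s$, factorizations of $H$ and of $H(1,a,b)$ correspond, with the same degrees. So $H$ is irreducible if and only if $\Phi(a^2,b^2)$ is. Suppose it is. Then $H$ is irreducible of degree $2d-2\ge2$, so the linear form $z$ does not divide it. Hence setting $z=1$ gives an irreducible polynomial of degree $2d-2\ge2$, which is therefore not divisible by $x-1$, $y-1$ or $x+y$. By (2) this polynomial is $Q$ up to a constant, and the other factors of $P_n$ are $x-1$, $y-1$, $(x+y)^{\varepsilon}$, each as often as Theorem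 1 says.

So there are two questions. First, is $\Phi(v,v')$ irreducible? Second, does it stay irreducible when $v=a^2$ and $v'=b^2$ are substituted? They are different. For $p=11$, $n=6$ we have $\Phi=v^2+vv'+v'^2+15(v+v')+15$, a conic whose symmetric matrix has determinant $-45\ne0$ in $\mathbb F_{11}$, so $\Phi$ is irreducible. But $\Phi=(v+v'+2)^2-vv'$ there, so on the curve $\Phi=0$ the function $vv'$ is a square, and this is what makes $\Phi(a^2,b^2)$ split.

The first question is about the Galois group of $g(X)-T$; the second is about square roots in a function field. In both, the same tool excludes the bad cases: a differential equation satisfied by $g$, with coefficients in which $2n-1$ appears.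

## 4. A squarefree derivative and a differential equation

**Lemma 3.** The polynomials $u'$ and $g'$ are squarefree, $\deg g'=d-1$, and $g'(0)\ne0$.

*Proof.* We have $u'(a)=2a\,g'(a^2)=\frac n2U(a)$ with $U=(1+a)^{n-1}-(1-a)^{n-1}$, and $U'=(n-1)\big[(1+a)^{n-2}+(1-a)^{n-2}\big]$, where $n-1\ne0$. A multiple root $a$ of $U$ satisfies
$$(1+a)^{n-1}=(1-a)^{n-1},\qquad (1+a)^{n-2}=-(1-a)^{n-2}.$$
Since $U(\pm1)=\pm2^{n-1}\ne0$, we have $a\ne\pm1$, so $1+a$ and $1-a$ are nonzero. Dividing the first equation by the second gives $1+a=-(1-a)$, that is $2=0$, which is impossible. So $u'$ is squarefree. If $(v-v_0)^2\mid g'(v)$, then $(a^2-v_0)^2\mid g'(a^2)\mid u'(a)$, which is impossible; so $g'$ is squarefree. The coefficient of $v^{d-1}$ in $g'$ is $d\,c_d\ne0$, and $g'(0)=\binom n2\ne0$. $\square$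

**Lemma 4.** The polynomials $u$ and $g$ satisfy
$$(1-a^2)u''+2(n-1)a\,u'=n(n-1)u, \tag{3}$$
$$\sigma g''+\tau g'=\lambda g,\qquad \sigma=v(1-v),\quad \tau=\tfrac12+(n-\tfrac32)v,\quad \lambda=\tfrac{n(n-1)}4. \tag{4}$$
In (4), $2\tau-\sigma'=(2n-1)v$. In (3), where $\sigma=1-a^2$ and $\tau=2(n-1)a$, $2\tau-\sigma'=2(2n-1)a$.

*Proof.* For $(1+a)^n$ the left side of (3) is
$$n(n-1)(1+a)^{n-1}\big[(1-a)+2a\big]=n(n-1)(1+a)^n .$$
The substitution $a\mapsto-a$ gives the same for $(1-a)^n$, and (3) follows by linearity. With $v=a^2$ we have $u'=2a\,g'(v)$ and $u''=2g'(v)+4v\,g''(v)$, so (3) becomes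
$$(1-v)(2g'+4vg'')+4(n-1)v\,g'=n(n-1)g .$$
Dividing by $4$ gives (4), since $\frac{1-v}2+(n-1)v=\frac12+(n-\frac32)v$. Finally $2\tau-\sigma'=1+(2n-3)v-1+2v=(2n-1)v$ in (4), and $2\tau-\sigma'=4(n-1)a+2a$ in (3). $\square$

**From here through Section 8 we assume $2n-1\ne0$ in $F$.**

## 5. Solutions of the form $\alpha k^2+\gamma$

Twice below we shall have to exclude that a solution of (3) or (4) is a square plus a constant. The next lemma does both at once.

**Lemma 5.** Let $f\in F[t]$ satisfy $\sigma f''+\tau f'=\lambda f$ with $\sigma,\tau\in F[t]$, $\deg\sigma\le2$, $\deg\tau\le1$, $\lambda\in F$, and $2\tau-\sigma'=\kappa t$ with $\kappa\in F^*$. Suppose $f=\alpha k^2+\gamma$ with $\alpha\in F^*$, $\gamma\in F$, $k\in F[t]$, $\deg k=e\ge2$, $2e\le n$ and $\gcd(k,k')=1$. Then $k'(0)=0$.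

The hypothesis $\kappa\ne0$ cannot be dropped. For $p=11$, $n=6$ we have $u=a^6+4a^4+4a^2+1=k^2+1$ with $k=a(a^2+2)$, and $k'=3a^2+2$ is nonzero at $0$. The other hypotheses hold: $e=3$, $2e=n$, and $k$, $k'$ have no common root ($k'(0)=2$, and at $a^2=-2$ we get $k'=-4$). Here $\kappa=2(2n-1)=22=0$.

*Proof.* **Step 1: an equation for $k$ alone, of second order.** Substituting $f'=2\alpha kk'$ and $f''=2\alpha(k'^2+kk'')$ and dividing by $\alpha$ gives
$$2\sigma(k'^2+kk'')+2\tau kk'=\lambda k^2+\gamma_1,\qquad \gamma_1=\lambda\gamma/\alpha\in F. \tag{5}$$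
Differentiate (5) and reduce modulo $k$. The right side becomes $0$, and on the left there remain $2\sigma'k'^2$, the term $2\sigma(2k'k''+k'k'')=6\sigma k'k''$, and $2\tau k'^2$. So
$$2k'\big(3\sigma k''+(\sigma'+\tau)k'\big)\equiv0\pmod k .$$
Since $\gcd(k,k')=1$, $k$ divides $3\sigma k''+(\sigma'+\tau)k'$. This polynomial has degree at most $e$, so it is a constant multiple of $k$. Dividing by $3$ and writing $\tau_1=(\sigma'+\tau)/3$, we get $\mu\in F$ with
$$\sigma k''=\mu k-\tau_1k'. \tag{6}$$

**Step 2: eliminate $\sigma$.** Insert (6) into (5):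
$$2\sigma k'^2+2(\tau-\tau_1)kk'=(\lambda-2\mu)k^2+\gamma_1 .$$
Differentiate:
$$2\sigma'k'^2+4\sigma k'k''+2(\tau-\tau_1)'kk'+2(\tau-\tau_1)(k'^2+kk'')=2(\lambda-2\mu)kk' ,$$
and replace $4\sigma k'k''$ by $4k'(\mu k-\tau_1k')$. Collecting terms,
$$(2\sigma'+2\tau-6\tau_1)\,k'^2+k\big[2(\tau-\tau_1)k''+Ck'\big]=0,\qquad C=8\mu+2(\tau-\tau_1)'-2\lambda .$$
By the choice of $\tau_1$ the first coefficient is $0$. Moreover $\tau-\tau_1=(2\tau-\sigma')/3=\kappa t/3$, so $C$ is a constant. Dividing by $k$ and then by $2\kappa/3\ne0$,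
$$t\,k''=C'k',\qquad C'\in F. \tag{7}$$

**Step 3: solve (7).** Write $k'=\sum_{j\le e-1}\ell_jt^j$, where $\ell_{e-1}$ is $e$ times the leading coefficient of $k$ and so nonzero, because $1\le e\le n$. Equation (7) says $(j-C')\ell_j=0$ for all $j$. From $j=e-1$ we get $C'=e-1$ in $F$. For $0\le j<e-1$ the integer $e-1-j$ lies in $\{1,\dots,n\}$, so it is nonzero in $F$ and $\ell_j=0$. Thus $k'=\ell_{e-1}t^{e-1}$, and $k'(0)=0$ since $e\ge2$. $\square$

## 6. The polynomial $g$ is not a composition

If $g=h\circ k$, then $k(v)-k(v')$ divides $h(k(v))-h(k(v'))=g(v)-g(v')$. With $\deg h,\deg k\ge2$ this gives a proper factor $\frac{k(v)-k(v')}{v-v'}$ of $\Phi$. So compositions are a first obstruction to the irreducibility of $\Phi$, and they do occur when $2n-1=0$: for $p=17$ and $n=9$,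
$$g=1+36v+126v^2+84v^3+9v^4=9\big[(v^2-v-2)^2-2\big]\quad\text{in }\mathbb F_{17}[v],$$
as one sees from $(v^2-v-2)^2-2=v^4-2v^3-3v^2+4v+2$.

**Proposition 6.** There are no $h,k\in F[t]$ with $g=h\circ k$, $r=\deg h\ge2$ and $e=\deg k\ge2$.

*Proof.* Suppose $g=h\circ k$, so $re=d$ and $g'=h'(k)k'$.

**Case $r=2$.** Complete the square and absorb a constant into $k$: $g=\alpha k^2+\gamma$ with $\alpha\ne0$. Since $g'=2\alpha kk'$ is squarefree, $\gcd(k,k')=1$. Also $2e=d\le n$. Lemma 5 applies to (4), with $\kappa=2n-1\ne0$, and gives $k'(0)=0$. Hence $g'(0)=0$, contradicting Lemma 3.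

**Case $r\ge3$, first step: split (4) along the powers of $v$.** Put $A=\sigma k'^2$, of degree at most $2e$, and $B=\sigma k''+\tau k'$, of degree at most $e$. Since $g''=h''(k)k'^2+h'(k)k''$, equation (4) reads, with $z=k(v)$,
$$A\,h''(z)+B\,h'(z)=\lambda h(z). \tag{8}$$
The ring $F[v]$ is a free module over $F[z]$ with basis $1,v,\dots,v^{e-1}$. Write $A=\sum_{i<e}v^iA_i(z)$ and $B=\sum_{i<e}v^iB_i(z)$. As a polynomial in $v$, $v^iA_i(k(v))$ has degree $i+e\deg A_i$. These degrees are distinct modulo $e$ for distinct $i$, so no cancellation of leading terms occurs and none exceeds $\deg A\le2e$; similarly for $B$. Hence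
$$\deg A_0\le2,\quad\deg B_0\le1,\qquad \deg A_i\le1\ \text{ and }\ B_i\in F\quad(i\ge1).$$
Comparing the coefficients of $v^i$, $i\ge1$, in (8) gives $A_ih''+B_ih'=0$.

**Second step: $A_i=B_i=0$ for $i\ge1$.** Suppose $A_i\ne0$ for some $i\ge1$. As $r\le n$, $h''$ and $h'$ have exact degrees $r-2$ and $r-1$. So $B_i\ne0$, and comparing degrees gives $\deg A_i=1$. Let $z_0$ be the root of $A_i$. Then $(z-z_0)h''=c\,h'$ with a constant $c$. Write $h'=\sum_jm_j(z-z_0)^j$ with $m_{r-1}\ne0$. Then $(j-c)m_j=0$ for all $j$, so $c=r-1$ in $F$, and $m_j=0$ for $j<r-1$ because $r-1-j\in\{1,\dots,n\}$. Thus $h'=m_{r-1}(z-z_0)^{r-1}$ with $r-1\ge2$, and $g'=h'(k)k'$ is divisible by $(k-z_0)^2$, contradicting Lemma 3. So $A_i=0$, and then $B_ih'=0$ gives $B_i=0$.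

**Third step: a first-order equation for $k$.** We now have
$$\sigma k'^2=A_0(k),\qquad \sigma k''+\tau k'=B_0(k),\qquad \deg A_0\le2,\ \deg B_0\le1 .$$
Differentiate the first relation and divide by $k'$: $\sigma'k'+2\sigma k''=A_0'(k)$, that is $\sigma k''=\frac12\big(A_0'(k)-\sigma'k'\big)$. Insert this into the second: $(\tau-\frac12\sigma')k'=B_0(k)-\frac12A_0'(k)$. The right side has degree at most $1$ in $k$, and $\tau-\frac12\sigma'=\frac{2n-1}2v$ by Lemma 4. So
$$\tfrac{2n-1}2\,v\,k'=\alpha k+\beta,\qquad \alpha,\beta\in F .$$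
Write $k=\sum_jk_jv^j$. For $j\ge1$ we get $\big(\frac{2n-1}2j-\alpha\big)k_j=0$. Taking $j=e$ gives $\alpha=\frac{2n-1}2e$. For $1\le j<e$ we have $\frac{2n-1}2(j-e)\ne0$, so $k_j=0$. As $e\ge2$, $k'(0)=k_1=0$, hence $g'(0)=0$, contradicting Lemma 3. $\square$

The two cases are really different: for $r=2$ the second step breaks down, since $h'=m_1(z-z_0)$ is compatible with $g'$ squarefree. Lemma 5 fills this gap.

## 7. The Galois group of $g(X)-T$, and why $\Phi$ is irreducible

We recall some notions for a group $G$ acting transitively on a finite set.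

**Definition (primitive, doubly transitive).** $G$ is *primitive* if the stabilizer of a point is a maximal subgroup (for sets with at least two points). $G$ is *doubly transitive* if the stabilizer of a point acts transitively on the remaining points.

For example, the group generated by a $4$-cycle on $4$ points is not primitive, since a point stabilizer is trivial and lies inside the subgroup of order $2$. The dihedral group of order $10$ on $5$ points is primitive, because its point stabilizers have prime index $5$. It is not doubly transitive, because the stabilizer, of order $2$, cannot be transitive on $4$ points.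

If $v$ is one root of $g(X)-T$, so that $T=g(v)$, then $g(X)-T=(X-v)\Phi(v,X)$. Thus $\Phi(v,X)$ is irreducible over $F(v)$ exactly when the Galois group is doubly transitive. Being indecomposable, as in Section 6, is the condition for primitivity, and this alone is not enough: $v^5$ has prime degree and is not a composition, yet in characteristic $0$, $\frac{v^5-v'^5}{v-v'}$ is a product of four linear factors.

**Proposition 7.** $\Phi$ is irreducible in $F[v,v']$, and $\Phi(v,X)$ is irreducible over $F(v)$.

*Proof.* If $d=2$, $\Phi=c_2(v+v')+\binom n2$ has degree $1$ in each variable, with $c_2\ne0$, and both claims are clear. Let $d\ge3$. The polynomial $g(X)-T$ has degree $1$ in $T$ with constant coefficient $-1$, so it is irreducible in $F[T,X]$ and, by Gauss's lemma, over $F(T)$. It is separable, since $g'\ne0$. Let $G$ be its Galois group, acting transitively on the $d$ roots, and let $v$ be one of them, so $T=g(v)$.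

**Step 1: elements of $G$ from local expansions.** For $c\in F$ let $N_c$ be the number of zeros of $g'$ in $g^{-1}(c)$. By Lemma 3, $g'$ has $d-1$ distinct zeros, so $\sum_cN_c=d-1$. Every root $v_0$ of $g(X)-c$ has multiplicity $1$ or $2$, and $2$ exactly when $g'(v_0)=0$, since multiplicity at least $3$ would give $(v-v_0)^2\mid g'$. We claim that

* for every $c$, $G$ contains an element that is a product of $N_c$ disjoint transpositions and fixes the remaining roots;
* $G$ contains a $d$-cycle.

We use Hensel's lemma: if $f\in F[[\pi]][Y]$ and $y_0\in F$ is a simple root of $f$ modulo $\pi$, then $f$ has a unique root in $F[[\pi]]$ with residue $y_0$.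

For the first claim embed $F(T)$ in $F((\pi))$ by $T=c+\pi^2$. Let $v_0$ be a simple root of $g(X)-c$. By Hensel's lemma over $F[[\pi^2]]$, $g(X)-c-\pi^2$ has a root in $F[[\pi^2]]$ with residue $v_0$. Let $v_0$ be a double root, and put $X=v_0+\pi Y$. Then
$$\pi^{-2}\big(g(v_0+\pi Y)-c-\pi^2\big)=\omega Y^2-1+\pi(\cdots)\in F[[\pi]][Y],\qquad \omega\ne0 .$$
Modulo $\pi$ this is $\omega Y^2-1$, which has two distinct nonzero roots. Hensel's lemma gives two roots $v_0+\pi Y_\pm$ with $Y_\pm(0)=\pm\omega^{-1/2}$. So all $d$ roots of $g(X)-T$ lie in $F[[\pi]]$, and they are distinct. The automorphism $\pi\mapsto-\pi$ of $F((\pi))$ fixes $F(T)$, hence permutes the roots. It fixes the roots in $F[[\pi^2]]$. It carries $v_0+\pi Y_+(\pi)$ to $v_0-\pi Y_+(-\pi)$, which has the same residue and the opposite coefficient of $\pi$, so it is the other root $v_0+\pi Y_-$. Restricted to the splitting field generated by the roots, the automorphism is an element of the Galois group with the claimed cycle type. (Any two splitting fields are isomorphic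 over $F(T)$; this only relabels the roots.)

For the second claim put $T=\pi^{-d}$ and $X=Y/\pi$. Then $\pi^d\big(g(Y/\pi)-\pi^{-d}\big)=c_dY^d-1+\pi(\cdots)\in F[[\pi]][Y]$. Modulo $\pi$ this is $c_dY^d-1$, which has $d$ distinct roots $\xi$, since $d\ne0$ in $F$. We get $d$ roots $Y_\xi(\pi)/\pi$ with $Y_\xi(0)=\xi$. Let $\zeta\in F$ be a primitive $d$-th root of unity. The automorphism $\pi\mapsto\zeta\pi$ fixes $T$ and carries $Y_\xi(\pi)/\pi$ to $Y_\xi(\zeta\pi)/(\zeta\pi)$, whose leading coefficient is $\zeta^{-1}\xi$. So it acts as $\xi\mapsto\zeta^{-1}\xi$, which is a $d$-cycle.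

**Step 2: $G$ is primitive.** By the Galois correspondence we have to show that there is no field strictly between $F(T)$ and $F(v)$. By Lüroth's theorem an intermediate field is $F(k)$ with $k\in F(v)$ nonconstant. After a fractional linear change we may take $k(\infty)=\infty$. Write $T=h(k)$ with $h$ a rational function. Evaluating at $v=\infty$ gives $h(\infty)=g(\infty)=\infty$. If $k$ had a pole at a finite $v_0$, then $g(v_0)=h(\infty)=\infty$, which is impossible. So $k$ is a polynomial. If $h$ had a finite pole $z_0$, choose $v_0\in F$ with $k(v_0)=z_0$; then $g(v_0)=\infty$, again impossible. So $h$ is a polynomial and $g=h\circ k$. By Proposition 6, $\deg k=1$ or $\deg h=1$, that is, $F(k)=F(v)$ or $F(k)=F(T)$.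

**Step 3: $G$ is doubly transitive if $d$ is composite or $d=3$.** For composite $d$ we quote Schur's theorem (Wielandt, *Finite Permutation Groups*, Thm 25.3): a primitive group of composite degree that contains a regular cyclic subgroup is doubly transitive. The $d$-cycle generates a regular cyclic subgroup. For $d=3$, $g'$ has a root, and a cubic $g-c$ has at most one double root. So $N_c=1$ for some $c$, and $G$ contains a transposition and a $3$-cycle, whence $G=S_3$.

**Step 4: $G$ is doubly transitive if $d\ge5$ is prime.** Suppose not. By Burnside's theorem (ibid., Thm 11.7) a transitive group of prime degree that is not doubly transitive is solvable. By Galois' description of solvable transitive groups of prime degree, the roots can be numbered by $\mathbb Z/d$ so that $G$ consists of maps $x\mapsto\rho x+\beta$ with $\rho\neq0$. Such a map is an involution only if $\rho=-1$: $\rho^2=1$ is needed, and $\rho=1$ gives $2\beta=0$, the identity. The map $x\mapsto-x+\beta$ has exactly one fixed point. So, by Step 1, $N_c=(d-1)/2$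 for every $c$ with $N_c>0$. From $\sum_cN_c=d-1$ there are exactly two such values $c_1\ne c_2$, and
$$g-c_i=c_d(v-\alpha_i)R_i^2,\qquad R_i\text{ monic of degree }\tfrac{d-1}2 .$$
The zeros of $R_1$ and $R_2$ are the $d-1$ distinct zeros of $g'$, so $g'=d\,c_dR_1R_2$. With $q=(v-\alpha_1)(v-\alpha_2)$ we get
$$q\,g'^2=d^2(g-c_1)(g-c_2).$$

*A recursion from this identity.* Differentiate and divide by $g'$:
$$2qg''+q'g'=d^2(2g-c_1-c_2).$$
Put $v=w+m$ with $m=\frac{\alpha_1+\alpha_2}2$, so that $q=w^2-\delta$ with $\delta\in F$, and write $g=\sum_jg_jw^j$. The coefficient of $w^j$, $j\ge1$, gives $2j(j-1)g_j-2\delta(j+2)(j+1)g_{j+2}+2jg_j=2d^2g_j$, that is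
$$(j^2-d^2)\,g_j=\delta(j+1)(j+2)\,g_{j+2}\qquad(j\ge1). \tag{9}$$
For $1\le j<d$ we have $d^2-j^2=(d-j)(d+j)$ with both factors between $1$ and $2d-1<n$, so $j^2-d^2\ne0$ in $F$. Taking $j=d-1$ gives $g_{d-1}=0$, because $g_{d+1}=0$. Taking $j=d-3\ge2$ then gives $g_{d-3}=0$.

*Comparison with (4).* In the variable $w$,
$$\sigma=-w^2+(1-2m)w+m(1-m),\qquad \tau=(n-\tfrac32)w+S,\quad S=\tfrac12+(n-\tfrac32)m .$$
In the coefficient of $w^{d-1}$ of (4), the terms with $g_{d-1}$ and $g_{d+1}$ vanish. There remain $(1-2m)\,d(d-1)g_d$ from $\sigma g''$ and $S\,d\,g_d$ from $\tau g'$. As $d\,g_d\ne0$,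
$$(1-2m)(d-1)+S=0 .$$
In the coefficient of $w^{d-3}$, the terms with $g_{d-3}$ and $g_{d-1}$ vanish, and there remains $(d-2)\big[(1-2m)(d-3)+S\big]g_{d-2}=0$, with $d-2\ne0$ in $F$. Subtracting the previous identity inside the bracket,
$$-2(1-2m)\,g_{d-2}=0 .$$
If $1-2m=0$, then $m=\frac12$ and $S=0$, so $\frac12+\frac12(n-\frac32)=\frac{2n-1}4=0$, which is excluded. If $g_{d-2}=0$, then (9) with $j=d-2$ gives $\delta(d-1)d\,g_d=0$, so $\delta=0$. Then (9) gives $g_j=0$ for $1\le j<d$, so $g'=d\,g_dw^{d-1}$ is not squarefree, contradicting Lemma 3. Hence $G$ is doubly transitive.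

**Step 5: conclusion.** The roots of $\Phi(v,X)$ are the other $d-1$ roots of $g(X)-T$, and the stabilizer of $v$, which is the Galois group over $F(v)$, permutes them transitively. So $\Phi(v,X)$ is irreducible over $F(v)$. Its leading coefficient in $X$ is the constant $c_d$, so it is primitive over $F[v]$, and by Gauss's lemma $\Phi$ is irreducible in $F[v,X]$. $\square$

## 8. Two square roots over the function field of $\Phi$

Let $K=\operatorname{Frac}F[v,v']/(\Phi)$. By Proposition 7, $K=F(v)[v']/(\Phi)$ and $[K:F(v)]=d-1$. We have to adjoin $\sqrt v$ and $\sqrt{v'}$. The example $p=11$, $n=6$ shows what to fear: there $vv'$ is a square in $K$.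

**Lemma 8.** None of $v$, $v'$, $vv'$ is a square in $K$.

*Proof.* The method is to embed $K$ in a field of Laurent series in such a way that the element has odd valuation. A root of $\Phi$ in $F((\pi))$, over an embedding of $F(v)$ into $F((\pi))$, gives such an embedding of $K$, because $\Phi(v,X)$ is irreducible over $F(v)$.

**The elements $v$ and $v'$.** Put $v=1/\pi$ and $v'=y/\pi$. The polynomial $\pi^{d-1}\Phi(1/\pi,y/\pi)\in F[\pi][y]$ reduces modulo $\pi$ to $c_d\frac{1-y^d}{1-y}$, the contribution of the terms of top degree. This has degree $d-1\ge1$, is separable because $d\ne0$ in $F$, and has nonzero roots. By Hensel's lemma there is a root $y\in F[[\pi]]$ with nonzero residue. In the resulting embedding $K\to F((\pi))$, $v$ and $v'$ both have valuation $-1$, so neither is a square.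

**The element $vv'$.** Suppose it is a square in $K$. Since $g(0)=1$, $\Phi(0,X)=(g(X)-1)/X$. It has degree $d-1\ge1$, and its value at $X=0$ is $g'(0)\ne0$. If it had a simple root $X_0$, then $X_0\ne0$, and Hensel's lemma would give a root of $\Phi(v,X)$ in $F[[v]]$ with residue $X_0$. In the resulting embedding $K\to F((v))$, $v$ has valuation $1$ and $v'$ has valuation $0$, so $vv'$ has odd valuation, a contradiction. So every root of $(g(X)-1)/X$ is multiple. Its roots are nonzero, hence they are roots of $g-1$ of the same multiplicity, and this is exactly $2$ because $g'$ is squarefree. Thus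
$$g(X)-1=c_d\,X\,R(X)^2,\qquad R(0)\ne0,\quad \deg R\ge1 ,$$
and $d=1+2\deg R\ge3$. Now pass to $u$. Put $k(a)=a\,R(a^2)$, a polynomial of degree $d$. Then $u(a)=g(a^2)=c_dk^2+1$. Since $u'=2c_dkk'$ is squarefree by Lemma 3, $\gcd(k,k')=1$. Lemma 5 applies to (3), with $\kappa=2(2n-1)\ne0$ and $2\deg k=2d\le n$, and gives $k'(0)=0$. But $k'=R(a^2)+2a^2R'(a^2)$, so $k'(0)=R(0)\ne0$, a contradiction. $\square$

For $p=11$, $n=6$ one has $g-1=v^3+4v^2+4v=v(v+2)^2$, so the configuration excluded here does occur when $2n-1=0$.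

**Step: $[K(\sqrt v,\sqrt{v'}):K]=4$.** By Lemma 8, $K(\sqrt v)$ has degree $2$ over $K$. If $v'$ were a square in it, say $v'=(\xi+\eta\sqrt v)^2$ with $\xi,\eta\in K$, then $2\xi\eta=0$. So $v'=\xi^2$, or $v'=\eta^2v$ and $vv'=(\eta v)^2$; both contradict Lemma 8.

**Proposition 9.** $\Psi(a,b)=\Phi(a^2,b^2)$ is irreducible in $F[a,b]$.

*Proof.* The polynomial $\Psi$ has degree $2(d-1)$ in $b$, with constant leading coefficient $c_d$. Let $\Psi_0$ be an irreducible factor of $\Psi$. We show that its degree in $b$ is already $2(d-1)$.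

The leading coefficient of $\Psi_0$ in $b$ divides $c_d$, so it is constant, and hence $\Psi_0\notin F[a]$. Let $L=\operatorname{Frac}F[a,b]/(\Psi_0)$, and let $\alpha,\beta$ be the images of $a,b$ in $L$. Then $\alpha$ is transcendental over $F$: otherwise $\alpha\in F$ and $\Psi_0$ divides $a-\alpha$, which is impossible as $\Psi_0\notin F[a]$. Therefore $[L:F(\alpha)]=\deg_b\Psi_0$.

Consider $F[v,v']\to L$, $v\mapsto\alpha^2$, $v'\mapsto\beta^2$. Its kernel contains $\Phi$, because $\Psi(\alpha,\beta)=0$. If it contained a polynomial not divisible by $\Phi$, then, $\Phi$ being irreducible over $F(v)$, it would contain a nonzero polynomial in $v$ alone, and $\alpha^2$ would be algebraic over $F$. So the kernel is $(\Phi)$, and $F(\alpha^2,\beta^2)\cong K$. Since $L$ is obtained from this field by adjoining $\alpha$ and $\beta$, we have $L\cong K(\sqrt v,\sqrt{v'})$, of degree $4$ over $K$. Computing $[L:F(\alpha^2)]$ in two ways,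
$$\deg_b\Psi_0=[L:F(\alpha)]=\frac{[L:K]\,[K:F(v)]}{[F(\alpha):F(\alpha^2)]}=\frac{4(d-1)}2=2(d-1)=\deg_b\Psi .$$
So $\Psi/\Psi_0\in F[a]$. Since the leading coefficient of $\Psi$ in $b$ is constant, $\Psi/\Psi_0$ is constant. $\square$

By the reduction step in Section 3, Theorem 1 follows. The conjecture is the case $F=\overline{\mathbb F}_p$, and Theorem 2(b) is the case of characteristic $0$.

## 9. Chebyshev polynomials at $n=(p+1)/2$

Now let $\operatorname{char}F=p$ and $2n=p+1$ with $n\ge4$. Put $N=2d$, which is smaller than $p$. We prove Theorem 2(a). In this case $u$ is a constant multiple of the $N$-th Chebyshev polynomial, that is, of the polynomial $T_N$ with $T_N\big(\tfrac12(\varphi+\varphi^{-1})\big)=\tfrac12(\varphi^N+\varphi^{-N})$. For instance $u=1+6a^2+a^4=a^4-a^2+1$ for $p=7$, $n=4$, and $T_4=8a^4-8a^2+1$ is the same polynomial modulo $7$.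

**Step 1: $u(a)=c\,(\varphi^N+\varphi^{-N})$ with $a=\frac12(\varphi+\varphi^{-1})$ and $c\in F^*$.** Work in an algebraic closure of $F(a,b)$. Put $1+a=X^2$, $1-a=Y^2$, and, with $i^2=-1$, $\theta=X+iY$, $\bar\theta=X-iY$. Then $\theta\bar\theta=X^2+Y^2=2$, and since $2n=p+1$,
$$u(a)=\tfrac12\big(X^{p+1}+Y^{p+1}\big).$$
This is where the exponent matters: $p$-th powers are additive. From $X=\frac{\theta+\bar\theta}2$, $Y=\frac{\theta-\bar\theta}{2i}$ and $2^{p+1}=4$ in $F$,
$$X^{p+1}+Y^{p+1}=\tfrac14\Big[(\theta^p+\bar\theta^p)(\theta+\bar\theta)+i^{-(p+1)}(\theta^p-\bar\theta^p)(\theta-\bar\theta)\Big].$$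
If $p\equiv1\pmod4$, then $i^{-(p+1)}=-1$, and the bracket is $2(\theta^p\bar\theta+\bar\theta^p\theta)=4(\theta^{p-1}+\bar\theta^{p-1})$, using $\theta\bar\theta=2$. The expression equals $\theta^{p-1}+\bar\theta^{p-1}$. If $p\equiv3\pmod4$, then $i^{-(p+1)}=1$, and the expression equals $\frac12(\theta^{p+1}+\bar\theta^{p+1})$.

Put $\varphi=\theta^2/2$. Since $\bar\theta=2/\theta$, $\varphi^{-1}=\bar\theta^2/2$. Moreover
$$\tfrac12(\varphi+\varphi^{-1})=\tfrac14(\theta^2+\bar\theta^2)=\tfrac12(X^2-Y^2)=a .$$
If $p\equiv1\pmod4$, then $n$ is odd, $N=n-1=\frac{p-1}2$, and $\theta^{p-1}=(2\varphi)^{N}$. If $p\equiv3\pmod4$, then $n$ is even, $N=n=\frac{p+1}2$, and $\theta^{p+1}=(2\varphi)^{N}$. The same holds for $\bar\theta$ and $\varphi^{-1}$. In both cases $u(a)=c\,(\varphi^N+\varphi^{-N})$, where $c\in F^*$ depends only on $p$. In the same way $u(b)=c\,(\psi^N+\psi^{-N})$ with $b=\frac12(\psi+\psi^{-1})$.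

**Step 2: factor $u(a)-u(b)$.** We have $\varphi^N+\varphi^{-N}-\psi^N-\psi^{-N}=\varphi^{-N}(\varphi^N-\psi^N)(\varphi^N-\psi^{-N})$. As $p\nmid N$, there are $N$ distinct $N$-th roots of unity $\zeta$ in $F$, and
$$u(a)-u(b)=c\,\varphi^{-N}\prod_{\zeta^N=1}(\varphi-\zeta\psi)(\varphi-\zeta^{-1}\psi^{-1}).$$
Each product of two factors is $\varphi^2-(\zeta\psi+\zeta^{-1}\psi^{-1})\varphi+1=2\varphi\big(a-\tfrac12(\zeta\psi+\zeta^{-1}\psi^{-1})\big)$, so
$$u(a)-u(b)=c\,2^N\prod_{\zeta^N=1}\Big(a-\tfrac12(\zeta\psi+\zeta^{-1}\psi^{-1})\Big).$$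
The factors for $\zeta=1$ and $\zeta=-1$ (note that $N$ is even) are $a-b$ and $a+b$. For $\zeta\ne\pm1$ take the factors for $\zeta$ and $\zeta^{-1}$ together. The sum of the two values $\frac12(\zeta^{\pm1}\psi+\zeta^{\mp1}\psi^{-1})$ is $(\zeta+\zeta^{-1})b$, and their product is
$$\tfrac14(\psi^2+\psi^{-2}+\zeta^2+\zeta^{-2})=b^2+\tfrac14(\zeta-\zeta^{-1})^2 .$$
So the pair contributes
$$q_\zeta=a^2+b^2-(\zeta+\zeta^{-1})ab+\tfrac14(\zeta-\zeta^{-1})^2 ,$$
and there are $\frac{N-2}2=d-1$ pairs $\{\zeta,\zeta^{-1}\}$.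

**Step 3: read off $Q$.** Since $u(a)-u(b)=(a^2-b^2)H(1,a,b)$ and $H$ is a form of degree $2d-2$, $H$ is a nonzero constant times the product of the $d-1$ quadratic forms
$$a^2+b^2-(\zeta+\zeta^{-1})ab+\tfrac14(\zeta-\zeta^{-1})^2s^2 .$$
With $\mu=(\zeta-\zeta^{-1})^2=(\zeta+\zeta^{-1})^2-4$, the determinant of such a form is
$$\Big(1-\tfrac14(\zeta+\zeta^{-1})^2\Big)\cdot\tfrac14\mu=-\tfrac1{16}\mu^2=-\tfrac1{16}(\zeta-\zeta^{-1})^4\ne0 ,$$
so the form is irreducible. The coefficient of $a^2$ is $1$ in all of them, and $\zeta+\zeta^{-1}$ determines $\{\zeta,\zeta^{-1}\}$, so they are pairwise non-proportional. None is divisible by the linear form $z$, so setting $z=1$ preserves irreducibility, degree and non-proportionality, and none of the resulting quadratics is divisible by $x-1$, $y-1$ or $x+y$. Hence $Q$ is a constant times the product of $d-1$ pairwise non-proportional irreducible quadratic polynomials.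

It is reducible if and only if $d\ge3$, that is, $n=(p+1)/2\ge6$, that is, $p\ge11$; for $p=7$, $n=4$ it is a single conic. Together with Theorem 1 this gives the classification in Theorem 2(a). For $p=11$, $n=6$, $N=6$ we have $\zeta+\zeta^{-1}=\pm1$ and $\frac14(\zeta-\zeta^{-1})^2=-\frac34=2$, which are the two factors found in Section 1. $\square$

## 10. The exponents $p$ and $p+1$

It remains to prove Theorem 2(c). In characteristic $p$, $P_p=x^p+y^p-(x+y-1)^p-1=0$.

For $n=p+1$, formula (1) still holds, since it uses only $2\ne0$. From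
$$(1+X)^{p+1}=(1+X)(1+X^p)=1+X+X^p+X^{p+1}$$
the only even indices with a nonzero binomial coefficient are $0$ and $p+1$, both with coefficient $1$. So (1) reduces to
$$P_{p+1}^h=2^{-p}\,(a^{p+1}-b^{p+1}).$$
As $p\nmid p+1$, this is a product of $p+1$ pairwise non-proportional linear forms $a-\zeta b$ with $\zeta^{p+1}=1$. Two of them are $a-b=2(x-z)$ and $a+b=-2(y-z)$. Since $s,a,b$ are independent, none is proportional to $s=x+y$, and none to $z=\frac12(s+b)$. After setting $z=1$, $P_{p+1}$ is therefore a product of $p+1$ linear polynomials. Dividing out $x-1$ and $y-1$ leaves $Q$, a product of $p-1\ge4$ linear polynomials. $\square$
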